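
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The independent domination game on trees:\\ beyond three quarters of the order}


\begin{abstract}
In the independent domination game, Diminisher and Sweller alternately choose vertices of a graph so that the chosen set stays independent, until it is a maximal independent set. Diminisher wants few chosen vertices and Sweller wants many. It was conjectured that on a tree of order $n\ge 2$ at most $\frac34 n$ vertices are chosen when Diminisher starts and both play optimally. We disprove this with an explicit tree and show that there are arbitrarily large trees on which the proportion of chosen vertices is at least $\frac34+\frac1{4912}-o(1)$. In the other direction, the proportion is less than $\frac78$ for every tree, and the conjectured bound holds whenever at most two thirds of the vertices, or at most two thirds of one partite set, are leaves. The constant $\frac34$ is best possible for trees with all leaves in one partite set.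
\end{abstract}

\section{The game and the results}

The \emph{independent domination game} on a graph $G$ is played by two players, Diminisher and Sweller, who alternately choose a vertex of $G$. A chosen vertex must be different from, and not adjacent to, every vertex chosen before. The game ends when no vertex can be chosen, that is, when the chosen vertices form a maximal independent set (equivalently, an independent dominating set). Diminisher wants to minimize and Sweller wants to maximize the number of chosen vertices. The \emph{game independent domination number} $I_d(G)$ is this number when Diminisher moves first and both play optimally. The following conjecture appears in \cite{DM}.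

\begin{conjecture}
If $T$ is a tree of order $n\ge2$, then $I_d(T)\le\frac34n$.
\end{conjecture}

\paragraph{Why three quarters.}
The following heuristic explains the constant. On a star, Diminisher plays the center and the game ends with one chosen vertex. If Sweller could play a leaf first, the center would be blocked and all leaves would be chosen. So a vertex with many pendant leaves is a contest: its leaves are lost to Sweller if the vertex itself is chosen, and all of them are chosen otherwise. If a tree consists of many equal large stars, sparsely connected, the players win these contests alternately and about $\frac12n$ vertices are chosen.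

Sweller does better if the centers $y_1,\dots,y_m$ of many equal stars are joined to a new vertex $x$. By playing $x$, Sweller blocks all the centers at once, and Diminisher wins none of them. If Diminisher is first and plays some $y_i$, then $x$ is blocked and the remaining stars are ordinary contests, shared evenly. If there are many copies of this configuration, Sweller is first in half of them. So Diminisher wins all in all a quarter of the leaves, and about three quarters of the vertices are chosen. Proposition~\ref{prop:sharp} makes this precise. The conjecture says that no tree gives Sweller a larger proportion than these trees do in the limit.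

This is not so. The main result is the following.

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(i)] There is an explicit tree $T$ of order $n=5\,827\,488\,037\,201$ with $I_d(T)>\frac34n+2\cdot10^8$. In particular, the conjecture is false.
\item[(ii)] There is a sequence of trees $T$ whose orders $n$ tend to infinity and for which $\liminf I_d(T)/n\ge\frac34+\frac1{4912}$.
\end{enumerate}
\end{theorem}

We also bound the failure from above and identify classes of trees for which the conjecture holds.

\begin{theorem}\label{thm:upper}
Let $T$ be a tree of order $n\ge2$ with $\ell$ leaves. If $P$ is either of its two partite sets and $P$ contains $k_P$ leaves, then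
\[
I_d(T)\le\tfrac34n+\tfrac14\bigl(3k_P-2|P|\bigr).
\]
Hence $I_d(T)\le\frac n2+\frac38\ell$. Consequently $I_d(T)\le\frac34n$ if $\ell\le\frac23n$, or if $k_P\le\frac23|P|$ for one of the two partite sets. Moreover $I_d(T)<\frac78n$ for every tree with $n\ge2$.
\end{theorem}

\begin{proposition}\label{prop:sharp}
There is a sequence of trees $T$, each with all leaves in one partite set, whose orders $n$ tend to infinity and for which $I_d(T)/n\to\frac34$.
\end{proposition}

By Theorem~\ref{thm:upper}, trees with all leaves in one partite set satisfy the conjecture (take for $P$ the other set, so that $k_P=0$). Proposition~\ref{prop:sharp} says that the constant is then best possible. Together, the two theorems give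
\[
\tfrac34+\tfrac1{4912}\;\le\;\sup_T\frac{I_d(T)}n\;\le\;\tfrac78 ;
\]
the supremum is not determined here.

Theorem~\ref{thm:upper} also tells us where to look for a counterexample: more than two thirds of \emph{each} partite set must be leaves, so in particular each partite set must contain vertices that have leaves attached to them. Accordingly, our trees contain pairs of \emph{adjacent} vertices $g,p$, each with many pendant leaves.

\paragraph{Organization.}
Section~\ref{sec:weights} translates the game into one about weights and explains the strategy that Sweller uses. Section~\ref{sec:fans} carries it out for the configuration above. Sections~\ref{sec:block}--\ref{sec:numbers} contain the counterexample, and Section~\ref{sec:upper} the upper bounds.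

\section{Weights, moves, and hot contests}\label{sec:weights}

At any time a vertex is \emph{chosen}, \emph{dominated} (it has a chosen neighbor), or \emph{playable} (neither). A vertex that is not playable never becomes playable again.

\subsection{Trees with pendant leaves}\label{ssec:T}
Let $F$ be a forest with components $F_1,\dots,F_N$, the \emph{blocks}, and let every vertex of $F$ have a nonnegative integer weight. The vertices of $F$ are the \emph{core} vertices, and those of positive weight are the \emph{centers}; every block is to contain a center. To each center of weight $w$ attach $w$ new vertices, its \emph{pendant leaves}. To connect the blocks, fix a center $c_j$ in each $F_j$ and add a vertex $h$ and vertices $\ell_1,\dots,\ell_N$, with $\ell_j$ adjacent to $h$ and $c_j$. We also call $c_j$ the center of $\ell_j$. The result is a tree $T$. Let $W$ be the total weight, that is, the number of pendant leaves, let $I$ be the set of vertices chosen at the end, and let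
\[
\sigma=\text{the total weight of the centers in }I .
\]
A pendant leaf whose center is not in $I$ belongs to $I$, since $I$ is a maximal independent set. Hence
\begin{equation}\label{eq:W}
|I|\ge W-\sigma .
\end{equation}
So Sweller wants to keep $\sigma$ small. The vertices other than pendant leaves are ignored in this bound; there will be few of them in comparison with $W$.

\begin{lemma}\label{lem:moves}
Every move is of one of three kinds:
\begin{enumerate}
\item[(i)] playing a playable core vertex; its effect on the rest of the core is that its playable core neighbors become dominated;
\item[(ii)] a \emph{leaf move at} a playable center $c$, that is, playing a pendant leaf of $c$, or $\ell_j$ if $c=c_j$; its only effect on the core is that $c$ becomes dominated;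
\item[(iii)] an \emph{idle} move, which has no effect on the core: playing $h$, or a pendant leaf or $\ell_j$ whose center is already dominated.
\end{enumerate}
At every playable center a leaf move is possible.
\end{lemma}
\begin{proof}
A pendant leaf or $\ell_j$ has exactly one core neighbor, its center, which cannot be chosen if the leaf or $\ell_j$ is playable. So this center is playable (case (ii)) or dominated (case (iii)). The vertex $h$ has no core neighbor. For the last statement, let $c$ be a playable center. A pendant leaf of $c$ is not chosen, since $c$ is not dominated, and it is not dominated, since its only neighbor $c$ is not chosen.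
\end{proof}

\subsection{Values and temperatures}\label{ssec:values}
We shall attach to each position a number, the \emph{potential}, which is an estimate of the final $\sigma$ and equals $\sigma$ at the end. It is a sum of the weight already chosen and of the values of independent contests. Both players want to move first in a contest. If Sweller's good move there leads to the value $a_S$ and Diminisher's good move to $a_D\ge a_S$, the natural \emph{value} of the contest is $\frac12(a_S+a_D)$. These moves of Sweller and of Diminisher then change the potential by $-\frac12(a_D-a_S)$ and $+\frac12(a_D-a_S)$, respectively; we call $\frac12(a_D-a_S)$ the \emph{temperature}. For a single center of weight $w$ with no playable core neighbor, Sweller makes a leaf move and $a_S=0$, while Diminisher plays the center and $a_D=w$; so both value and temperature are $\frac w2$.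

Sweller's strategy is always to move in a hottest contest. Suppose that Sweller's move there lowers the potential by its temperature $\tau^*$, that no contest is hotter than $\tau^*$ afterwards, and that no move of Diminisher gains more than the largest temperature. Then a \emph{round}, meaning a move of Sweller together with Diminisher's next move, does not increase the potential, and $\sigma$ is at most the initial potential plus the gain of Diminisher's very first move. (If the game ends after a move of Sweller, the missing move counts as a change $0$.) The work lies in choosing values for which these suppositions hold against \emph{every} move of Diminisher.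

\section{Fans, and trees with ratio three quarters}\label{sec:fans}

A \emph{fan} consists of a core vertex $x$ of weight $0$ together with $m$ centers adjacent to $x$, each of weight $L$ and each with $x$ as its only core neighbor. These centers are called the $y$'s of $x$. We allow $x$ to have further core neighbors, but we require that the $x$'s of different fans are not adjacent and that no core vertex is adjacent to the $x$'s of two fans.

We call $x$ \emph{open} if it is playable and \emph{closed} if it is dominated. Since $x$ has no leaves, an open $x$ becomes closed only when a core neighbor is played. Let $r(x)$, or $r$ for short, be the number of playable $y$'s of an open $x$; no $y$ of an open $x$ is chosen. If $x$ is chosen, all its $y$'s are dominated.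

What is an open $x$ with $r\ge1$ worth? Sweller plays $x$, and $a_S=0$. Diminisher plays one $y$; the other $r-1$ playable $y$'s become single centers, and $a_D=L+(r-1)\frac L2=(r+1)\frac L2$. So value and temperature are both $(r+1)\frac L4$. We therefore define $\Lambda$ as the sum over all fans of
\[
\begin{cases}
(r+1)\frac L4 & \text{if $x$ is open},\\[2pt]
0&\text{if $x$ is chosen},\\[2pt]
L\cdot\#\{\text{chosen }y\}+\frac L2\cdot\#\{\text{playable }y\}&\text{if $x$ is closed}.
\end{cases}
\]

\begin{lemma}\label{lem:fan}
The following moves change $\Lambda$ by the following amounts, where $r$ is taken before the move:
\begin{enumerate}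
\item[(1)] playing an open $x$: $-(r+1)\frac L4$;
\item[(2)] playing a $y$ whose $x$ is open: $+(r+1)\frac L4$;
\item[(3)] playing another core neighbor of an open $x$: $+(r-1)\frac L4$;
\item[(4)] playing a $y$ whose $x$ is closed: $+\frac L2$;
\item[(5)] a leaf move at a playable $y$: $-\frac L4$ if its $x$ is open, $-\frac L2$ if it is closed.
\end{enumerate}
All other moves leave $\Lambda$ unchanged.
\end{lemma}
\begin{proof}
By the conditions on adjacency, each of these moves affects only one fan. (1) and (5) are immediate. In (2) the change is $L+(r-1)\frac L2-(r+1)\frac L4=(r+1)\frac L4$. In (3) the $r$ playable $y$'s stay playable, and the change is $r\frac L2-(r+1)\frac L4=(r-1)\frac L4$. In (4) a contribution $\frac L2$ is replaced by $L$. By Lemma~\ref{lem:moves}, any other move leaves every open $x$ open, and it changes the status of no $y$, because the only core neighbor of a $y$ is its $x$.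
\end{proof}

The temperature of an open $x$ must stay large. A leaf move of Diminisher at a $y$ of an open $x$ lowers $r(x)$, but this is too slow to matter if $m$ exceeds the number of fans.

\begin{lemma}\label{lem:r}
Suppose that there are $K$ fans, and that Sweller plays an open $x$ at every turn at which one exists. Then at each such turn every open $x$ has $r(x)\ge m-K$.
\end{lemma}
\begin{proof}
Consider Sweller's $k$-th turn, and suppose some $x$ is open. Then some $x$ was open at each of Sweller's earlier turns. So Sweller has played $k-1$ of the $K$ vertices $x$ and another is open, whence $k\le K$. Diminisher has made $k$ moves, each of which lowered $r$ of at most one $x$ that is still open, by at most $1$. Sweller's moves at other vertices $x$ do not change $r$.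
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $N\ge2$. Take as core $N$ disjoint fans with $m=2N$ and $L=N$, where $x$ has no other neighbors, and connect them as in Section~\ref{ssec:T}, with $c_j$ a $y$ of the $j$-th fan. The only leaves of $T$ are the pendant leaves, because every $\ell_j$ has degree $2$, and $h$, the $x$'s and the $y$'s have degree at least $2$. All $y$'s have even distance from $h$, namely $2$ or $4$. So all leaves lie in the partite set that does not contain the $y$'s. If $P$ is the set containing the $y$'s, then $k_P=0$, and Theorem~\ref{thm:upper}, whose proof in Section~\ref{sec:upper} does not depend on this proposition, gives $I_d(T)\le\frac34n$.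

For the lower bound, Sweller plays an open $x$ with $r(x)$ maximum while one exists. Afterwards Sweller makes leaf moves at playable $y$'s, and when no $y$ is playable, plays arbitrarily. We show that no round increases $\Lambda$.
\begin{itemize}
\item If some $x$ is open at Sweller's turn, then $r\ge m-N\ge1$ for all open $x$ by Lemma~\ref{lem:r}, so Sweller's move lowers $\Lambda$ by the maximum of $(r+1)\frac L4$, and this maximum is at least $\frac L2$. Sweller's move does not change $r$ for the other open vertices. By Lemma~\ref{lem:fan}, Diminisher's next move raises $\Lambda$ by at most the maximum of $\frac L2$ and the numbers $(r(x')+1)\frac L4$ over the $x'$ still open, which is at most Sweller's decrease.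
\item If no $x$ is open but some $y$ is playable, Sweller's move lowers $\Lambda$ by $\frac L2$, and Diminisher's next move raises it by at most $\frac L2$.
\item If no $x$ is open and no $y$ is playable, $\Lambda$ does not change any more.
\end{itemize}
Diminisher's first move raises $\Lambda$ by at most $(m+1)\frac L4$, and $\Lambda=\sigma$ at the end. Since $\Lambda=N(m+1)\frac L4$ at the start, $\sigma\le(N+1)(m+1)\frac L4$, and by \eqref{eq:W}
\[
I_d(T)\ge NmL-(N+1)\tfrac{(m+1)L}4=\bigl(\tfrac34-o(1)\bigr)NmL .
\]
Here $NmL=2N^3$, and $n=NmL+N(m+1)+N+1=(1+o(1))NmL$. So $\liminf I_d(T)/n\ge\frac34$, and together with the upper bound $I_d(T)/n\to\frac34$.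
\end{proof}

\section{The block and its endgame}\label{sec:block}

\subsection{Construction}
To beat three quarters, Diminisher must be held to \emph{less} than a quarter of the weight. The idea is to use the fight for $x$, which takes place early in the game, to decide in passing the shape of a second, colder contest.

Let $N,m,L,b$ be positive integers and $K=20N$. There are $N$ blocks. A block consists of a vertex $f$ and $20$ \emph{units}. A unit consists of a path $g\,p\,x$ and $m$ vertices $y$ adjacent to $x$, and its $g$ is adjacent to $f$; see Figure~\ref{fig:block}. The weights are
\[
20b\ \text{ for } g,\qquad 8b\ \text{ for } p,\qquad L\ \text{ for } y,\qquad 0\ \text{ for } f\text{ and }x .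
\]
The blocks are connected as in Section~\ref{ssec:T}, with $c_j$ a fixed $y$ of block $j$. There are $K$ units, each $x$ with its $y$'s is a fan, the conditions of Section~\ref{sec:fans} are satisfied, and
\begin{equation}\label{eq:n}
W=K(mL+28b),\qquad n=W+K(m+3)+2N+1 .
\end{equation}
We assume throughout that
\begin{equation}\label{eq:hot}
(m-K)L\ge1200\,b ;
\end{equation}
in particular $m\ge K+1$. This hypothesis makes the fans hotter than everything else, and it is used only in the opening (Section~\ref{sec:opening}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\node[circle,draw,fill=white,inner sep=1.6pt,label=left:$f$] (f) at (0,0) {};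
\foreach \i/\s in {1/0.9,2/-0.9}{
 \node[circle,draw,fill=black,inner sep=1.8pt,label=above:{$g$ ($20b$)}] (g\i) at (1.6,\s) {};
 \node[circle,draw,fill=black,inner sep=1.8pt,label=above:{$p$ ($8b$)}] (p\i) at (3.4,\s) {};
 \node[circle,draw,fill=white,inner sep=1.6pt,label=above:$x$] (x\i) at (5.0,\s) {};
 \draw (f)--(g\i)--(p\i)--(x\i);
 \foreach \k in {-0.5,-0.17,0.17,0.5}{
  \node[circle,draw,fill=black,inner sep=1.4pt] (y) at (6.6,{\s+\k}) {};
  \draw (x\i)--(y);
 }
 \node[right] at (6.8,\s) {$m$ vertices $y$ ($L$ each)};
}
\node at (3.4,0.1) {$\vdots$};
\end{tikzpicture}
\caption{The core of one block: a vertex $f$ and $20$ units, of which two are shown. Filled vertices are centers; the number in parentheses is the weight, that is, the number of pendant leaves (not drawn). Between blocks there are only connecting vertices, attached at one $y$ per block.}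
\label{fig:block}
\end{figure}

\subsection{What the second contest is worth}
This subsection motivates the numbers; the proofs follow. We compute backwards. Suppose that the $x$'s have been decided and look at the rest of a block. An isolated edge $gp$ is worth the mean of $a_S=4b$ (Sweller makes a leaf move at $g$, leaving a single $p$) and $a_D=20b$ (Diminisher plays $g$), that is, $12b$. Now let $f$ be playable, and let $s$ of its playable neighbors $g$ be without and $t$ be with a playable $p$. Sweller plays $f$, which dominates all the $g$'s and leaves $t$ single $p$'s: $a_S=4tb$. If $s\ge1$, Diminisher plays a $g$ without $p$; then $f$ is dominated and the rest falls apart into $s-1$ single $g$'s and $t$ edges: $a_D=20b+10(s-1)b+12tb$. The mean is $(5+5s+8t)b$ and half the difference is $(5+5s+4t)b$. For $s=0$ and $t\ge1$, where Diminisher plays a $g$ with $p$, the same procedure would give the slightly smaller value $(4+8t)b$; we use the formula above also then, since only an upper bound for $\sigma$ is needed.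

So, apart from a constant $5b$ per block, a unit contributes $5b$ if its $p$ has been dominated, and $8b$ if $g$ and $p$ are both playable. This is what an open $x$ decides. If Sweller plays $x$, then $p$ is dominated and the unit contributes $5b$. If Diminisher plays a $y$, then $x$ is gone and the unit contributes $8b$. Sweller and Diminisher each win about half of the $x$'s, so the pair $g,p$ contributes $6.5b$ on average. This is less than $7b$, a quarter of its weight $28b$. For a block with $k$ units the constant $5b$ must be paid for: $5b+6.5kb<7kb$ holds exactly for $k>10$. With $k=20$ the saving is $5b$ per block.

\begin{remark}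
By this reckoning there would be no saving without $f$: a unit would be worth $10b$ (single $g$) or $12b$ (edge $gp$), with mean $11b>7b$. It is the common neighbor $f$ that brings the single $g$'s down to a quarter of their weight, apart from the constant $5b$.
\end{remark}

\subsection{The endgame}
We now verify that these values work against all moves. We speak of the \emph{endgame} when it is Sweller's turn or the game is over, and no $x$ is playable. Consider the components of the graph induced by the playable core vertices.

\begin{lemma}\label{lem:components}
If no $x$ is playable, every such component is of one of these types: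
\begin{enumerate}
\item[(a)] a single center, of weight $w$;
\item[(b)] an edge $gp$;
\item[(c)] a vertex $f$ together with $s\ge0$ of its $g$'s that have no playable $p$-neighbor and $t\ge0$ of its $g$'s that have one, and these $t$ vertices $p$.
\end{enumerate}
\end{lemma}
\begin{proof}
The only core neighbor of a $y$ is an $x$, so playable $y$'s are isolated. The only core neighbor of a $p$ other than its $x$ is its $g$; the core neighbors of a $g$ are its $p$ and $f$; those of $f$ are its $g$'s. If $f$ is not playable, the playable vertices $g,p$ of its block form single vertices and edges $gp$. If $f$ is playable, its component is as in (c) and contains all playable $g$'s of the block; every other playable $p$ of the block has a $g$ that is not playable and is a single center.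
\end{proof}

Assign to the components the following values and temperatures:
\[
\begin{array}{l|l|l}
\text{type}&\text{value}&\text{temperature}\\\hline
\text{(a)} & \frac w2 & \frac w2\\[2pt]
\text{(b)} & 12b & 8b\\[2pt]
\text{(c)},\ s+t\ge1 & (5+5s+8t)b & (5+5s+4t)b\\[2pt]
\text{(c)},\ s+t=0 & 0 & 0
\end{array}
\]
Let $\Omega$ be the total weight of the chosen centers plus the sum of the values of the components.

\begin{lemma}\label{lem:endgame}
From an endgame position, Sweller can play so that $\sigma\le\Omega$, where $\Omega$ is evaluated at that position.
\end{lemma}
\begin{proof}
Since no $x$ becomes playable again, Lemma~\ref{lem:components} applies throughout. Consider a turn of Sweller. If there is no component or all temperatures are $0$, then no center is playable, $\Omega=\sigma$ does not change any more, and Sweller plays arbitrarily. Otherwise let $\tau_{\max}>0$ be the largest temperature. Sweller chooses a component of temperature $\tau_{\max}$ and moves as follows: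
\begin{enumerate}
\item[(a)] A leaf move at the center. The change of $\Omega$ is $-\frac w2=-\tau_{\max}$.
\item[(b)] A leaf move at $g$. A single $p$ remains, and the change is $4b-12b=-8b=-\tau_{\max}$.
\item[(c)] Sweller plays $f$. All its $g$'s become dominated and $t$ single $p$'s remain. The change is $4tb-(5+5s+8t)b=-(5+5s+4t)b=-\tau_{\max}$.
\end{enumerate}
The only new components are single $p$'s, of temperature $4b$; in (b) we have $\tau_{\max}=8b$, and in (c) $\tau_{\max}\ge9b$. So after Sweller's move all temperatures are at most $\tau_{\max}$.

We claim that \emph{a move of Diminisher in a component of temperature $\tau$ increases $\Omega$ by at most $\tau$.} (A leaf move at $c$ counts as a move in the component of $c$.) Idle moves change nothing. The other moves are these.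
\begin{enumerate}
\item[(a)] Playing the center gives $w-\frac w2=\tau$, a leaf move gives $-\frac w2$.
\item[(b)] Playing $g$: $20b-12b=8b=\tau$. Playing $p$: $8b-12b<0$. Leaf move at $g$: $4b-12b<0$. Leaf move at $p$: a single $g$ remains, $10b-12b<0$.
\item[(c)] If $s+t=0$, the only move is to play $f$, and $\Omega$ does not change. Let $s+t\ge1$. Note that removing a $g$ without playable $p$ from the component lowers its value by at least $5b$, and removing a $g$ together with its $p$ lowers it by at least $8b$; the loss is larger by $5b$ if $s+t$ drops to $0$.
 \begin{itemize}
 \item Playing $f$: $-\tau$, as computed above.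
 \item Playing a $g$ without playable $p$: $f$ is dominated, and $s-1$ single $g$'s and $t$ edges remain. The change is $20b+10(s-1)b+12tb-(5+5s+8t)b=(5+5s+4t)b=\tau$.
 \item Playing a $g$ with playable $p$: $f$ and this $p$ are dominated, and $s$ single $g$'s and $t-1$ edges remain. The change is $20b+10sb+12(t-1)b-(5+5s+8t)b=(3+5s+4t)b<\tau$.
 \item Playing a $p$: weight $8b$ is gained, and a $g$ with its $p$ is removed; the change is at most $8b-8b=0$.
 \item Leaf move at a $g$ without playable $p$: at most $-5b$.
 \item Leaf move at a $g$ with playable $p$: the $p$ becomes single; at most $4b-8b<0$.
 \item Leaf move at a $p$: its $g$ now has no playable $p$; $5b-8b<0$.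
 \end{itemize}
\end{enumerate}
This proves the claim. So no round increases $\Omega$. At the end no vertex is playable and $\Omega=\sigma$.
\end{proof}

\section{The opening}\label{sec:opening}

While some $x$ is open at Sweller's turn, Sweller plays an open $x$ with $r(x)$ maximum; these rounds, preceded by Diminisher's first move, are the \emph{opening}. From then on, Sweller plays the endgame as in Lemma~\ref{lem:endgame}. It remains to control the potential up to the endgame. Diminisher need not compete for the $x$'s but may interfere with the second contest in a block, for example by playing a $g$ early. Such a move can spoil the count $5b$ versus $8b$ for the whole block, but the damage is at most a constant times $b$. By \eqref{eq:hot} this is less than the temperature of an open $x$. So we need a potential that charges a block once, when it is spoiled, and bounds its contribution crudely from then on.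

\subsection{Spoiled and unspoiled blocks}
A move of Diminisher in the opening is \emph{disruptive} if it plays $f$ or a $g$, or plays a $p$ whose $x$ is not open, or is a leaf move at a playable $g$ or $p$. A block becomes \emph{spoiled} with the first disruptive move in it. In an unspoiled block $f$ is playable, and each unit is in exactly one of four states:
\begin{itemize}
\item[$\mathsf O$:] $x$ is open; $p$ and $g$ are playable;
\item[$\mathsf X$:] $x$ is chosen (by either player); $p$ is dominated, $g$ is playable;
\item[$\mathsf Y$:] $x$ was closed by a $y$; $p$ and $g$ are playable;
\item[$\mathsf P$:] $x$ was closed by $p$; $p$ is chosen, $g$ is dominated.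
\end{itemize}
Indeed, all units start in state $\mathsf O$. Sweller plays only $x$'s, and each non-disruptive move of Diminisher is of one of the following kinds: playing an open $x$ ($\mathsf O\to\mathsf X$); playing a $y$ or the $p$ of an open $x$ ($\mathsf O\to\mathsf Y$, $\mathsf O\to\mathsf P$); playing a $y$ whose $x$ is closed, a leaf move at a playable $y$, or an idle move, none of which changes a state. None of these moves affects $f$.

Let $\Gamma$ be the following sum over the blocks. An unspoiled block contributes $5b$ plus, for each unit,
\[
6.5b\ (\mathsf O),\qquad 5b\ (\mathsf X),\qquad 8b\ (\mathsf Y),\qquad 8b\ (\mathsf P).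
\]
A spoiled block contributes $400b+1.5b\cdot\#\{\text{open $x$ in it}\}$. The second summand ensures that playing an $x$ lowers $\Gamma$ by the same amount in all blocks, so that $x$'s with equal $r$ are equally hot. Let
\[
\Psi=\Lambda+\Gamma,\qquad \tau(x)=\tfrac{(r(x)+1)L}4+\tfrac32b\quad\text{for an open }x .
\]

\subsection{No round of the opening increases the potential}

\begin{lemma}\label{lem:change}
Playing an open $x$ changes $\Psi$ by exactly $-\tau(x)$. Every move of Diminisher in the opening increases $\Psi$ by at most the maximum of $\frac L2$, $300b$, and the numbers $\tau(x')$ over the vertices $x'$ that are open before the move.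
\end{lemma}
\begin{proof}
We use Lemma~\ref{lem:fan} for $\Lambda$. Playing an open $x$ changes $\Lambda$ by $-(r+1)\frac L4$ and $\Gamma$ by $-1.5b$: in an unspoiled block $6.5b$ becomes $5b$, and in a spoiled block there is one open $x$ less. The other moves of Diminisher are these.
\begin{itemize}
\item Playing a $y$ of an open $x$: $\Delta\Lambda=(r+1)\frac L4$, and $\Delta\Gamma$ is $8b-6.5b=1.5b$ in an unspoiled and $-1.5b$ in a spoiled block. So $\Delta\Psi\le\tau(x)$.
\item Playing the $p$ of an open $x$: $\Delta\Lambda=(r-1)\frac L4$ and again $\Delta\Gamma\le1.5b$. So $\Delta\Psi\le\tau(x)$.
\item Playing a $y$ whose $x$ is closed: $\Delta\Psi=\frac L2$. A leaf move at a playable $y$: $\Delta\Psi<0$. An idle move: $\Delta\Psi=0$.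
\item A disruptive move. It affects no $y$ and changes the status of no $x$: the only disruptive move that plays a neighbor of an $x$ is playing a $p$ whose $x$ is not open, and this $x$ is closed before and after the move, since a chosen $x$ would make $p$ dominated. So $\Delta\Lambda=0$ and the number of open $x$'s is unchanged. If the block was already spoiled, $\Delta\Gamma=0$. If not, its contribution was at least $5b+20\cdot5b+1.5b\cdot\#\{\text{open }x\}$ and becomes $400b+1.5b\cdot\#\{\text{open }x\}$. So $\Delta\Gamma\le295b$.\qedhere
\end{itemize}
\end{proof}

\begin{lemma}\label{lem:opening}
If Sweller plays the opening as described, then at the beginning of the endgame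
\[
\Psi\le\Psi_0+\gamma_0,\qquad\text{where }\ \gamma_0=\tfrac{(m+1)L}4+\tfrac32b
\]
and $\Psi_0$ is the value of $\Psi$ at the start of the game.
\end{lemma}
\begin{proof}
At the start $r(x)=m$ for all $x$, so $\tau(x)=\gamma_0$. Also $\gamma_0\ge\frac L2$, and $\gamma_0\ge300b$ by \eqref{eq:hot}. By Lemma~\ref{lem:change}, Diminisher's first move increases $\Psi$ by at most $\gamma_0$.

Consider a turn of Sweller at which some $x$ is open, and let $\tau^*$ be the largest $\tau(x)$. By Lemma~\ref{lem:r}, every open $x$ has $r(x)\ge m-K\ge1$. Hence $\tau^*\ge\frac L2$, and $\tau^*\ge\frac14(m-K)L\ge300b$ by \eqref{eq:hot}. Sweller plays an $x$ with $r(x)$ maximum, hence with $\tau(x)=\tau^*$, and $\Psi$ decreases by $\tau^*$. This does not change $r$ for the other open vertices. So by Lemma~\ref{lem:change} Diminisher's next move, if there is one, increases $\Psi$ by at most $\tau^*$, and the round does not increase $\Psi$.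
\end{proof}

\subsection{From the opening to the endgame}

\begin{lemma}\label{lem:switch}
At the beginning of the endgame, $\Omega\le\Psi$.
\end{lemma}
\begin{proof}
No $x$ is open. The contribution of the $y$'s to $\Omega$ is $L$ for each chosen and $\frac L2$ for each playable $y$; for the fans with chosen $x$ this is $0$. So it equals $\Lambda$. We compare the contribution to $\Omega$ of the vertices $f,g,p$ of a block with its contribution to $\Gamma$.

\emph{Unspoiled block}, with $s,t,q$ units in states $\mathsf X,\mathsf Y,\mathsf P$. Here $f$ lies in a component of type (c) with parameters $s,t$, and $q$ vertices $p$ of weight $8b$ are chosen. This contributes at most $(5+5s+8t+8q)b$ to $\Omega$, which is the contribution of the block to $\Gamma$.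

\emph{Spoiled block, $f$ playable.} Then no $g$ is chosen. Apart from the constant $5b$ of the component of $f$, a unit with playable $g$ contributes $8b$ if its $p$ is playable and $5b$ if not, and a unit with dominated $g$ contributes $8b$, $4b$ or $0$ according to whether $p$ is chosen, playable or dominated. The total is at most $5b+20\cdot8b=165b\le400b$.

\emph{Spoiled block, $f$ not playable.} A unit contributes $20b$ if $g$ is chosen, $8b$ if $p$ is chosen, $12b$ for an edge $gp$, $10b$ for a single $g$, $4b$ for a single $p$, and $0$ otherwise. The total is at most $20\cdot20b=400b$.
\end{proof}

\begin{proposition}\label{prop:lower}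
Under hypothesis \eqref{eq:hot},
\begin{equation}\label{eq:lower}
I_d(T)\ \ge\ \tfrac34W+\tfrac{K(b-L)}4-\tfrac{(m+1)L}4-\tfrac{3b}2 .
\end{equation}
\end{proposition}
\begin{proof}
By Lemmas~\ref{lem:endgame}, \ref{lem:switch} and \ref{lem:opening}, Sweller can achieve $\sigma\le\Omega\le\Psi\le\Psi_0+\gamma_0$, with $\Omega$ and $\Psi$ evaluated at the beginning of the endgame. At the start all units are in state $\mathsf O$, and since $5bN=\frac14Kb$,
\[
\Psi_0=K\Bigl(\tfrac{(m+1)L}4+6.5b\Bigr)+5bN=K\Bigl(\tfrac{(m+1)L}4+6.75b\Bigr).
\]
Now $\frac14W=K\bigl(\frac{mL}4+7b\bigr)$, so $\frac14W-\Psi_0=K\bigl(\frac b4-\frac L4\bigr)$. By \eqref{eq:W}, $|I|\ge W-\sigma\ge\frac34W+\frac{K(b-L)}4-\gamma_0$.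
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:numbers}

The gain in \eqref{eq:lower} is $\frac14Kb$. It must exceed the losses, which are mainly $\frac14KL$ and $\frac14(m+1)L$, together with three quarters of the number of vertices that are not pendant leaves, which is about $Km$. So we want $b$ to be large compared with $L$ and $m$. Since \eqref{eq:hot} forces $mL>1200b$, we also need $K>1200$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(i) Take $N=600$, hence $K=12\,000$, and $m=24\,000$, $L=20\,000$, $b=200\,000$. Then $(m-K)L=2.4\cdot10^8=1200b$, so \eqref{eq:hot} holds. By \eqref{eq:lower},
\[
I_d(T)-\tfrac34W\ge540\,000\,000-120\,005\,000-300\,000=419\,695\,000 .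
\]
By \eqref{eq:n}, $W=12\,000\,(480\,000\,000+5\,600\,000)=5\,827\,200\,000\,000$ and $n-W=12\,000\cdot24\,003+1201=288\,037\,201$, so $n$ is as stated. Hence
\[
I_d(T)-\tfrac34n\ \ge\ 419\,695\,000-\tfrac34\cdot288\,037\,201\ =\ 203\,667\,099.25\ >\ 2\cdot10^8 .
\]

(ii) Take $K=20N$, $m=K^2$, $L=1200K^2$ and $b=K^3(K-1)$. Then $(m-K)L=1200K^3(K-1)=1200b$, so \eqref{eq:hot} holds. As $N\to\infty$, we have $mL/b\to1200$, so $W/(Kb)=mL/b+28\to1228$. Since $b$ has order $K^4$, $L$ and $m$ have order $K^2$, and $n-W$ has order $K^3$, the quotients
\[
\frac Lb,\qquad \frac{(m+1)L}{Kb},\qquad \frac b{Kb},\qquad \frac{n-W}{Kb}
\]
all tend to $0$. In particular $n/(Kb)\to1228$ and $W/n\to1$. Dividing \eqref{eq:lower} by $n$, we obtain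
\[
\liminf\frac{I_d(T)}n\ \ge\ \frac34+\frac{1/4}{1228}\ =\ \frac34+\frac1{4912}.\qedhere
\]
\end{proof}

\section{Upper bounds for all trees}\label{sec:upper}

Now we play for Diminisher. Root the tree at a vertex of the partite set $P$. A chosen vertex of $P$ excludes all its children, so Diminisher wants the vertices of $P$ with many children to be chosen. We show that Diminisher can secure a quarter of any weight distribution on one partite set.

A playable vertex $v\in P$ can be lost in two ways: Sweller plays its parent, which also kills all playable siblings of $v$, or Sweller plays a child of $v$, which also kills the playable grandchildren of $v$ below that child. The first threat disappears when the parent is no longer playable. So we count a playable vertex with $\frac14$ of its weight while its parent is playable, and with $\frac12$ afterwards.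

\begin{lemma}\label{lem:quarter}
Let $T$ be a tree with partite sets $P,Q$, rooted at some $\rho\in P$, and let $w:P\to[0,\infty)$. Write $w(A)=\sum_{v\in A}w(v)$ for $A\subseteq P$. Diminisher, moving first, can guarantee $w(P\cap I)\ge\frac14w(P)$ for the final set $I$.
\end{lemma}
\begin{proof}
Let $\Phi=\sum_{v\in P}c(v)w(v)$, where $c(v)=1$ if $v$ is chosen, $c(v)=0$ if $v$ is dominated, and for playable $v$
\[
c(v)=\begin{cases}\frac14&\text{if the parent of $v$ is playable},\\[2pt]\frac12&\text{if the parent of $v$ is not playable, or $v=\rho$}.\end{cases}
\]
At the start $\Phi\ge\frac14w(P)$, and at the end $\Phi=w(P\cap I)$. While $v$ stays playable, $c(v)$ never decreases. So only dominating vertices of $P$, that is, playing vertices of $Q$, can decrease $\Phi$.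

\emph{Sweller's moves.} If Sweller plays a vertex of $P$, then $\Phi$ does not decrease. Suppose Sweller plays $z\in Q$, with parent $v\in P$. Then the playable children of $z$ are lost, all with coefficient $\frac14$ since $z$ was playable, and also $v$ if it is playable, with coefficient at most $\frac12$. Hence $\Phi$ decreases by at most
\[
\lambda(z)=\varepsilon\cdot\tfrac12w(v)+\tfrac14\sum_{y}w(y),
\]
where $\varepsilon=1$ if $v$ is playable and $\varepsilon=0$ otherwise, and $y$ runs over the playable children of $z$.

\emph{Diminisher's moves.} Suppose Diminisher plays a playable $v\in P$. No coefficient drops, and $\Phi$ gains $(1-c(v))w(v)\ge\frac12w(v)$ from $v$ itself. In addition, for every playable child $z$ of $v$, the playable children of $z$ rise from $\frac14$ to $\frac12$, because $z$ becomes dominated. If the parent of $v$ was playable, then $c(v)=\frac14$, so the gain from $v$ is $\frac34w(v)$, and the playable siblings of $v$ also rise from $\frac14$ to $\frac12$.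

\emph{Strategy.} While $P$ has a playable vertex, Diminisher plays a vertex of $P$ with maximum gain $\gamma\ge0$. If Sweller answers in $P$, or the game ends, nothing is lost. Let $R$ be the position before and $R'$ the position after Diminisher's move, and let Sweller play $z\in Q$ in $R'$. Write $\lambda'(z)$ for $\lambda(z)$ evaluated in $R'$, and recall that vertices playable in $R'$ were playable in $R$.
\begin{itemize}
\item Suppose the parent $v$ of $z$ is playable in $R'$. In $R$, both $v$ and $z$ were playable, and playing $v$ would have gained at least $\frac12w(v)+\frac14\sum_yw(y)$ over the children $y$ of $z$ playable in $R$. So $\gamma\ge\lambda'(z)$.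
\item Suppose $v$ is not playable in $R'$, but $z$ has a child $y_0$ playable in $R'$. In $R$, both $y_0$ and its parent $z$ were playable, and playing $y_0$ would have gained at least $\frac34w(y_0)+\frac14\sum_{y\ne y_0}w(y)$, the sum over the other children of $z$ playable in $R$. Again $\gamma\ge\lambda'(z)$.
\item Otherwise $\lambda'(z)=0\le\gamma$.
\end{itemize}
So a move of Diminisher together with Sweller's answer does not decrease $\Phi$. Once $P$ has no playable vertex, $\Phi$ is final, and Diminisher plays arbitrarily.
\end{proof}

The proof uses that all the weight lies in one partite set: a vertex of $P$ that Diminisher chooses never costs weight elsewhere. In the trees of Section~\ref{sec:block} the adjacent centers $g$ and $p$ both carry weight, so for those weights the argument is not available.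

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Root $T$ at a vertex of $P$, and let $Q$ be the other partite set. Let $\mathrm{ch}(v)$ be the number of children of $v$, and let $P'=\{v\in P:\mathrm{ch}(v)\ge1\}$. Every vertex of $Q$ has its parent in $P'$, so $\sum_{v\in P'}\mathrm{ch}(v)=|Q|$. Every vertex of $P$ that is not a leaf has a child, so $|P'|\ge|P|-k_P$.

Apply Lemma~\ref{lem:quarter} with $w(v)=\mathrm{ch}(v)-1$ on $P'$ and $w=0$ on $P\setminus P'$, so that $w(P)=|Q|-|P'|$. The children of chosen vertices of $P'$ are distinct vertices of $Q$ that are not chosen, and the vertices of $P'\setminus I$ are not chosen. So the number of vertices not chosen is at least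
\begin{align*}
\sum_{v\in P'\cap I}\mathrm{ch}(v)+|P'\setminus I|
&=|P'|+w(P\cap I)\ \ge\ |P'|+\tfrac14\bigl(|Q|-|P'|\bigr)\\
&=\tfrac14\bigl(|Q|+3|P'|\bigr)\ \ge\ \tfrac14\bigl(n+2|P|-3k_P\bigr),
\end{align*}
where the last step uses $|Q|=n-|P|$. Hence $I_d(T)\le\frac34n+\frac14(3k_P-2|P|)$.

The same bound holds for $Q$ in place of $P$. The mean of the two bounds is $\frac34n+\frac18(3\ell-2n)=\frac n2+\frac38\ell$. This is at most $\frac34n$ if $\ell\le\frac23n$. If $k_P\le\frac23|P|$, the bound for $P$ alone gives $\frac34n$. Finally, if $n\ge3$ then $\ell\le n-1$, so $I_d(T)\le\frac78n-\frac38<\frac78n$; and if $n=2$, then $I_d(T)=1<\frac74$.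
\end{proof}

\begin{thebibliography}{9}
\bibitem{DM} \emph{Developments in Mathematics}, \url{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/978-3-030-58892-2.pdf}, doi:10.1007/978-3-030-58892-2.
\end{thebibliography}

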